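# A CSL algebra with densely many compact operators and no rank-one operator

## Averaging and shifting on the line

Work on $L^2(\mathbb R)$. For vectors $u,v$ write $u\otimes v^*$ for the operator $\xi\mapsto\langle \xi,v\rangle u$, with inner products linear in the first variable. Consider the subspaces $L^2([t,\infty))$, $t\in\mathbb R$, together with $0$ and the whole space. An operator leaves all of them invariant when it moves mass only to the right.

Which rank-one operators do this? Suppose $v$ is supported in $[a,b)$ and $u$ in $[b,\infty)$, and let $\xi\in L^2([t,\infty))$. If $t\ge b$, then $\langle \xi,v\rangle=0$. If $t<b$, then $u\in L^2([b,\infty))\subseteq L^2([t,\infty))$. In both cases $(u\otimes v^*)\xi\in L^2([t,\infty))$.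

Now build many of them at once. For $k\ge 0$ put $h_k=\frac1{k+1}$, cut the line into cells $I_i=[ih_k,(i+1)h_k)$, and let $e_i=h_k^{-1/2}1_{I_i}$, a unit vector. Define
$$R_k=\sum_{|i|\le (k+1)^2}e_{i+2}\otimes e_i^* .$$
For $k=0$ the cells have length $1$, and $R_0$ sends $1_{[-1,0)},1_{[0,1)},1_{[1,2)}$ to $1_{[1,2)},1_{[2,3)},1_{[3,4)}$ and kills everything orthogonal to the first three functions. In general $R_k$ averages over cells and then shifts two cells to the right. These operators will be used again, so we record what they do.

**Lemma 1.** $R_k$ is a finite-rank contraction, $R_k\to I$ strongly, and $R_k$ is the integral operator with kernel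
$$\kappa_k(s',s)=h_k^{-1}\sum_{|i|\le(k+1)^2}1_{I_{i+2}}(s')1_{I_i}(s),\qquad \kappa_k(s',s)\neq0\ \Longrightarrow\ h_k<s'-s<3h_k. \tag{1}$$

**Proof.** Let $E_k=\sum_{|i|\le(k+1)^2}e_i\otimes e_i^*$, the orthogonal projection onto the step functions on these cells, and let $\tau_r$ be translation by $r$. Then $R_k=\tau_{2h_k}E_k$, so $\|R_k\|\le 1$. The cells used cover $[-(k+1),k+1]$ and have length $h_k\to0$. So for $\xi$ continuous with compact support, $E_k\xi\to \xi$ uniformly, with supports in one bounded set. Hence $E_k\xi\to\xi$ in $L^2$, and since $\|E_k\|\le1$, $E_k\to I$ strongly. Then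
$$\|R_k\xi-\xi\|\le\|\tau_{2h_k}(E_k\xi-\xi)\|+\|\tau_{2h_k}\xi-\xi\|\to0 .$$
The formula for the kernel is read off from the definition. If $s'\in I_{i+2}$ and $s\in I_i$, then $s'\ge(i+2)h_k$ and $s<(i+1)h_k$, so $s'-s>h_k$; and $s'<(i+3)h_k$, $s\ge ih_k$, so $s'-s<3h_k$. $\square$

Let $T$ be any operator that leaves all the half-line spaces invariant. Then $R_kT$ is a sum of operators $(e_{i+2}\otimes e_i^*)T$ of rank at most one that leave the half-line spaces invariant too, $\|R_kT\|\le\|T\|$, and $R_kT\to T$ strongly. So every such $T$ is a bounded strong limit of sums of rank-one operators of the same kind.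

Contrast this with $L^2[0,1]$ and the family of *all* spaces $L^2(B)$, $B\subseteq[0,1]$ Borel. If $A$ leaves $L^2(B)$ and $L^2(B^c)$ invariant, it commutes with multiplication by $1_B$. So $A$ commutes with multiplication by each Rademacher function $r_n=1_{B_n}-1_{B_n^c}$, where $r_n=\pm1$ alternately on the dyadic intervals of length $2^{-n}$. For $\xi,\eta\in L^2$ we have $\langle r_n\xi,\eta\rangle=\int r_n\xi\bar\eta\to0$: the $r_n$ are orthonormal, so $\int r_ng\to0$ for $g\in L^2$ by Bessel, hence for $g\in L^1$ by density and $|r_n|\le 1$. So $r_n\xi\to0$ weakly. If $A$ is compact, $\|A(r_n\xi)\|\to0$; but $\|A(r_n\xi)\|=\|r_nA\xi\|=\|A\xi\|$. Hence $A=0$: there are no non-zero compact operators at all.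

In the first example rank-one operators are dense, hence so are compact ones; in the second there is nothing compact. Is there something in between? That is: if the compact operators are dense, must the rank-one operators be dense, or at least present?

## CSL algebras and the density question

**Definition.** A *CSL* (commutative subspace lattice) is a lattice $\mathcal L$ of commuting self-adjoint projections on a separable Hilbert space $H$ that contains $0$ and $I$ and is closed in the strong operator topology. $\operatorname{Alg}\mathcal L$ is the algebra of all bounded operators leaving each projection in $\mathcal L$ invariant, that is, all $T$ with $(I-P)TP=0$ for every $P\in\mathcal L$. $\mathcal R_1(\mathcal L)$ is the linear span of the rank-one operators in $\operatorname{Alg}\mathcal L$, and $K(H)$ is the ideal of compact operators.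

A small example that is neither a chain nor a Boolean algebra: in $\mathbb C^3$ take $0$, $\langle e_1\rangle$, $\langle e_1,e_2\rangle$, $\langle e_1,e_3\rangle$, $\mathbb C^3$. The algebra consists of the matrices whose entries vanish off the diagonal and the places $(1,2),(1,3)$. It is spanned by five matrix units, all of rank one.

This is typical of finite dimension. If $\dim H<\infty$, let $Q_1,\dots,Q_d$ be the minimal projections of the Boolean algebra generated by $\mathcal L$. Then $T\in\operatorname{Alg}\mathcal L$ iff $Q_aTQ_b=0$ for all pairs $(a,b)$ for which some $P\in\mathcal L$ has $Q_b\le P$ and $Q_a\le I-P$. So $\operatorname{Alg}\mathcal L$ is a direct sum of full blocks $Q_aB(H)Q_b$, and it is spanned by its rank-one operators. The question has content only in infinite dimension.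

Here are the textbook facts we use.

*Weak\* topology.* $B(H)$ is the dual of the trace class via $T\mapsto \operatorname{tr}(TS)$. On norm-bounded sets the weak* and weak operator topologies agree, so a bounded strongly convergent sequence converges weak*. Multiplication is separately weak* continuous, since $\operatorname{tr}(ATS)=\operatorname{tr}(T\,SA)$ and $\operatorname{tr}(TAS)=\operatorname{tr}(T\,AS)$ with $SA,AS$ trace class. Hence $\operatorname{Alg}\mathcal L$ is weak* closed.

*Schatten classes.* Let $s_n(T)=\inf\{\|T-F\|:\operatorname{rank}F<n\}$, and for $0<p<\infty$ let $C_p$ be the set of compact $T$ with $\sum s_n(T)^p<\infty$. From $s_n(XTY)\le\|X\|s_n(T)\|Y\|$ and $s_{2n-1}(A+B)\le s_n(A)+s_n(B)$, $C_p$ is a two-sided ideal. It increases with $p$ and contains the finite-rank operators; $C_2$ is the Hilbert–Schmidt class. From $s_{2n-1}(AB)\le s_n(A)s_n(B)$ and the Cauchy–Schwarz inequality, $A,B\in C_q$ implies $AB\in C_{q/2}$, for every $q>0$ (a case of Hölder's inequality). On $L^2(X)$, with $X$ $\sigma$-finite, the Hilbert–Schmidt operators are exactly the integral operators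 with kernel in $L^2(X\times X)$.

*Ideals.* Let $H$ be separable and infinite-dimensional. A non-zero two-sided ideal $J$ of $B(H)$ contains all finite-rank operators, and by Calkin's theorem $J\ne B(H)$ implies $J\subseteq K(H)$. If $H'$ is another such space and $W:H'\to H$ is unitary, then $\{T:WTW^*\in J\}$ is an ideal of $B(H')$. It does not depend on $W$, because two choices differ by a unitary of $H$. We call it $J$ again.

**Lemma 2.** Let $J\subseteq K(H)$ be an ideal, $T\in J$, $S$ compact, and $s_n(S)\le c\,s_n(T)$ for all $n$. Then $S\in J$. Moreover $\operatorname{diag}(s_n(T))=XTY$ for some contractions $X,Y$, where the diagonal is taken in any fixed orthonormal basis.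

**Proof.** Write $T=\sum s_n(T)\,x_n\otimes y_n^*$ with orthonormal $(x_n)$ and $(y_n)$, the sum running over $n$ with $s_n(T)>0$. For an orthonormal basis $(b_n)$ put $X=\sum b_n\otimes x_n^*$ and $Y=\sum y_n\otimes b_n^*$, over the same $n$. These are partial isometries, and $XTY=\operatorname{diag}(s_n(T))$. Similarly write $S=\sum s_n(S)x_n'\otimes y_n'^*$, and set $X'=\sum x'_n\otimes b_n^*$, $Y'=\sum b_n\otimes y_n'^*$. Then $S=X'\operatorname{diag}(c_n)\operatorname{diag}(s_n(T))Y'$ with $c_n=s_n(S)/s_n(T)\le c$ (read as $0$ if $s_n(T)=0$, in which case $s_n(S)=0$). So $S\in J$. $\square$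

The problem comes with the following facts. If $\mathcal L$ is a chain, $\mathcal R_1(\mathcal L)$ is weak* dense in $\operatorname{Alg}\mathcal L$. If $\mathcal L$ is a non-atomic Boolean algebra, $\operatorname{Alg}\mathcal L$ contains no non-zero compact operators. *Laurie's theorem*: $\mathcal R_1(\mathcal L)$ is weak* dense in $\operatorname{Alg}\mathcal L$ if and only if the Hilbert–Schmidt operators in $\operatorname{Alg}\mathcal L$ are. Trent: some CSL algebra contains a non-zero Hilbert–Schmidt operator but no non-zero rank-one operator. Froelich: for every $p>2$ some CSL algebra has non-zero intersection with $C_p$ but zero intersection with $C_q$ for every $q<p$. Hopenwasser–Moore: if $\operatorname{Alg}\mathcal L$ contains a non-zero finite-rank operator, then $\mathcal R_1(\mathcal L)\ne0$. Davidson: the norm closure of $\mathcal R_1(\mathcal L)$ contains all finite-rank operators in $\operatorname{Alg}\mathcal L$. Of these results, the proof uses only Laurie's theorem, and only in Theorem 2(a).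

**Problem** (from "Trace-Class Operators In Csl Algebras"). Let $K(H)\cap\operatorname{Alg}\mathcal L$ be weak* dense in $\operatorname{Alg}\mathcal L$. Does it follow that $\mathcal R_1(\mathcal L)$ is weak* dense? If not, does it at least follow that $\mathcal R_1(\mathcal L)\neq0$?

Both answers are no.

**Theorem 1.** There is a CSL $\mathcal L$ on a separable Hilbert space $H$ such that

1. there are compact contractions $A_k\in\operatorname{Alg}\mathcal L$ with $A_k\to I$ strongly; hence $K(H)\cap \operatorname{Alg}\mathcal L$ is weak* dense in $\operatorname{Alg}\mathcal L$;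
2. $\operatorname{Alg}\mathcal L\cap C_p=\{0\}$ for all $0<p<\infty$; in particular $\operatorname{Alg}\mathcal L$ contains no non-zero Hilbert–Schmidt operator and no non-zero finite-rank operator, and $\mathcal R_1(\mathcal L)=0$.

**Theorem 2.** Let $J\neq 0$ be a two-sided ideal of $B(H)$, $H$ separable and infinite-dimensional (transported by unitaries to other such spaces).

* (a) If $J\subseteq C_p$ for some $p<\infty$, then for every CSL $\mathcal L$: if $J\cap\operatorname{Alg}\mathcal L$ is weak* dense in $\operatorname{Alg}\mathcal L$, then so is $\mathcal R_1(\mathcal L)$.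
* (b) If $J\not\subseteq\bigcup_{p<\infty}C_p$, there is a CSL $\mathcal L$ with $J\cap\operatorname{Alg}\mathcal L$ weak* dense in $\operatorname{Alg}\mathcal L$ (it even contains a sequence of contractions converging strongly to $I$), but $\operatorname{Alg}\mathcal L\cap C_p=0$ for all $p<\infty$, so $\mathcal R_1(\mathcal L)=0$.
* (c) If $J$ carries a complete norm with $\|XTY\|_J\le\|X\|\|T\|_J\|Y\|$, then exactly one of (a), (b) applies. So for such $J$, "density of $J\cap \operatorname{Alg}\mathcal L$ implies density of $\mathcal R_1(\mathcal L)$ for all CSLs $\mathcal L$" holds iff $J\subseteq C_p$ for some $p<\infty$.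

Ideals contained in $\bigcup_pC_p$ but in no single $C_p$ are not covered, and nothing is claimed about them.

## Halving the Schatten exponent

Given Froelich's examples, a sensible first plan for a counterexample is to take an algebra that meets $C_p$ for some $p>2$ but not $C_2$, and to enlarge its supply of $C_p$ operators until they are dense. Theorem 2(a) shows exactly why this cannot work: a product of two $C_q$ operators is in $C_{q/2}$, and density lets the second factor approach $I$.

**Proof of Theorem 2(a).** Let $J_q=C_q\cap\operatorname{Alg}\mathcal L$, a linear space and an ideal of $\operatorname{Alg}\mathcal L$. Since $J_p\supseteq J\cap\operatorname{Alg}\mathcal L$, the space $J_p$ is weak* dense in $\operatorname{Alg}\mathcal L$.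

Suppose $J_q$ is weak* dense for some $q>0$. Choose a net $B_\alpha\in J_q$ with $B_\alpha\to I$ weak*. For $A\in J_q$ we have $AB_\alpha\to A$ weak* by separate continuity, and $AB_\alpha\in J_{q/2}$. So the weak* closure of $J_{q/2}$ contains $J_q$, hence all of $\operatorname{Alg}\mathcal L$. Thus $J_{q/2}$ is weak* dense.

Starting from $q=p$ and iterating, $J_{p/2^m}$ is weak* dense for every $m$. Take $m$ with $p/2^m\le2$. Then $J_{p/2^m}\subseteq J_2$, so the Hilbert–Schmidt operators in $\operatorname{Alg}\mathcal L$ are weak* dense. By Laurie's theorem $\mathcal R_1(\mathcal L)$ is weak* dense. $\blacksquare$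

So a counterexample must have its compact operators dense while none of its classes $J_p$, $p<\infty$, is dense. We shall make all these classes zero.

## Lattices invariant under a semigroup of translations

The half-line example is governed by translations by $s\ge0$. We generalize it. Let $X$ be a second countable locally compact abelian group with Haar measure, $\Sigma\subseteq X$ with $0\in\Sigma$ and $\Sigma+\Sigma\subseteq\Sigma$, and $(\tau_\sigma\xi)(x)=\xi(x-\sigma)$ on $L^2(X)$.

**Definition.** $\mathcal L(\Sigma)$ is the set of projections $1_B$ (multiplication by $1_B$, $B\subseteq X$ Borel) with $\tau_\sigma L^2(B)\subseteq L^2(B)$ for all $\sigma\in\Sigma$.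

For example, with $X=\mathbb R$ and $\Sigma=[0,\infty)$, the lattice contains all $1_{[t,\infty)}$.

**Lemma 3.** $\mathcal L(\Sigma)$ is a CSL.

**Proof.** Its elements commute, and $0$ and $I$ belong to it. If $1_B,1_{B'}\in\mathcal L(\Sigma)$, then $L^2(B\cap B')=L^2(B)\cap L^2(B')$ and $L^2(B\cup B')=L^2(B)+L^2(B')$ are invariant under all $\tau_\sigma$, so $\mathcal L(\Sigma)$ is a lattice. Let a net $P_\alpha\in\mathcal L(\Sigma)$ converge strongly to $P$. Then $\langle P\xi,\xi\rangle=\lim\|P_\alpha\xi\|^2=\|P\xi\|^2$, so $P$ is positive with $P^*P=P$, that is, a projection. The algebra $L^\infty(X)$ of multiplication operators is strongly closed, so $P=1_B$ for some Borel $B$. Finally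
$$\|(I-P_\alpha)\tau_\sigma P_\alpha\xi-(I-P)\tau_\sigma P\xi\|\le\|P_\alpha\xi-P\xi\|+\|(P_\alpha-P)\tau_\sigma P\xi\|\to0,$$
so $(I-P)\tau_\sigma P=0$. $\square$

The next lemma turns membership in the algebra into a statement about where an operator may send mass: only from $x$ to $x+\Sigma$.

**Lemma 4.** If $U,V\subseteq X$ are open with $(V-U)\cap\Sigma=\emptyset$, then $1_VA1_U=0$ for all $A\in\operatorname{Alg}\mathcal L(\Sigma)$.

**Proof.** Let $B=U+\Sigma$, a union of translates of $U$, hence open. Since $B+\Sigma\subseteq B$, $1_B\in\mathcal L(\Sigma)$. Since $0\in\Sigma$, $U\subseteq B$. If $v=u+\sigma\in V\cap B$, then $v-u\in\Sigma$, which is excluded; so $V\cap B=\emptyset$. Hence $1_VA1_U=1_V(I-1_B)A1_B1_U=0$. $\square$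

**Where compact operators might come from.** If a probability measure $\mu$ lives on $\Sigma$, convolution by $\mu$ is an average of translations $\tau_\sigma$ and lies in $\operatorname{Alg}\mathcal L(\Sigma)$. On a compact group $G$ it is diagonal in the basis of characters, with eigenvalues $\hat\mu(\chi)=\int\bar\chi\,d\mu$, and it is compact as soon as $\hat\mu\in c_0(\hat G)$. On the other hand, if $\Sigma$ is a null set, one expects no Hilbert–Schmidt operators, since a kernel supported on $\{(y,x):y-x\in\Sigma\}$ is zero almost everywhere. So we look for a null semigroup carrying a measure with $\hat\mu\in c_0$.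

**A compact group alone is not enough.** Let $X=G$ be compact and metrizable, and let $K$ be the closure of $\Sigma$, a closed semigroup. It is a group. Indeed, for $g\in K$ some subsequence $n_kg$ converges, and we may assume that $n_{k+1}-n_k\to\infty$; then $(n_{k+1}-n_k)g\to0$, so $(n_{k+1}-n_k-1)g\to-g$, and $-g\in K$. There are two cases.

If $K$ is null, then $G/K$ is an infinite compact group, so its Haar measure has no atoms. The projections $1_B$ with $B$ the preimage of a Borel set of $G/K$ form a non-atomic Boolean algebra inside $\mathcal L(\Sigma)$. By the quoted fact, $\operatorname{Alg}\mathcal L(\Sigma)$ contains no non-zero compact operator.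

If $K$ has positive measure, then $\mathcal R_1\ne0$. To see this, let $1_B\in\mathcal L(\Sigma)$. By strong continuity of $\sigma\mapsto\tau_\sigma$, $L^2(B)$ is invariant under $\tau_\sigma$ for all $\sigma\in K$; since $-\sigma\in K$ too, $B+\sigma=B$ up to a null set. By Fubini, for almost every $x\in K$ we have $1_B(x+\sigma)=1_B(x)$ for almost every $\sigma\in K$, so $1_B$ is a.e. constant on $K$. Therefore $1_B1_K$ is $1_K$ or $0$ in $L^2(G)$, and the rank-one operator $1_K\otimes1_K^*$ lies in $\operatorname{Alg}\mathcal L(\Sigma)$.

**A clock.** The trouble is that in a compact group iterated steps come back for free. So let each displacement $g\in G$ cost time, and let an $\mathbb R$-coordinate keep the time. Take a function $f:G\to[0,\infty]$ with $f(0)=0$ and $f(g+g')\le f(g)+f(g')$, and put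
$$X=G\times\mathbb R,\qquad \Sigma=\{(g,s)\in X:\ s\ge f(g)\}. \tag{2}$$
Then $0\in\Sigma$ and $\Sigma+\Sigma\subseteq\Sigma$. We shall want two things:

* (A) probability measures $\mu_k$ carried by $\{f\le h_k\}$, with $\hat\mu_k\in c_0(\hat G)$ for each $k$ and $\hat\mu_k\to1$ pointwise;
* (B) $\{f\le c\}$ is Haar-null for every $c<\infty$.

These pull against each other. By subadditivity the $n$-fold convolution $\mu_k^{*n}$ is carried by $\{f\le nh_k\}$, a null set, for every $n$. Hence $\hat\mu_k$ is in no $\ell^p(\hat G)$: if it were, take $n$ with $2n\ge p$; then $\hat\mu_k^{\,n}\in\ell^2$, so $\mu_k^{*n}$ has an $L^2$ density and cannot be carried by a null set. So the coefficients must tend to zero more slowly than any power allows. We build this from finite pieces.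

## Lines along the moment curve in $\mathbb F_p^N$

**What one factor must do.** We want, in a finite group, a symmetric set $S\ni0$ carrying a probability measure whose non-trivial Fourier coefficients are all small, while the sumsets $nS$ remain a small part of the group for many $n$.

Take $S$ to be a union of lines through $0$ in $\mathbb F_p^N$, and choose first a line uniformly and then a uniform point on it. The Fourier coefficient at $v\mapsto e^{2\pi ic\cdot v/p}$ averages, over the lines, a character sum along each line: it is $1$ if the direction is orthogonal to $c$, and $0$ if not. So the coefficient is the proportion of directions lying in the hyperplane $c^\perp$.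

The first choice is the $N$ coordinate axes. Then $|nS|\le(Np)^n$, which is small compared with $p^N$ when $n$ is small and $p$ is large. But the coefficient at $c=(1,0,\dots,0)$ is $(N-1)/N$, since all axes but one lie in $c^\perp$, and no choice of $p$ makes it small. We need many directions, few of them in any hyperplane. The points $(1,x,\dots,x^{N-1})$ of the moment curve do this: a hyperplane contains at most $N-1$ of these $p$ points.

For $N=2$, $p=3$ this can be done by hand: $S=\{(y,xy)\}$ consists of the three lines of slopes $0,1,2$, so $|S|=7$, and $(0,1)$, $(0,2)$ are missing. Each missing point is a sum of two points of $S$; for instance $(0,1)=(1,1)+(2,0)$. The measure gives mass $\frac39$ to $0$ and $\frac19$ to the other six points. At $c=(0,1)$ the coefficient is $\frac19\bigl(3+2-1-1\bigr)=\frac13$: the origin contributes $3$, the line of slope $0$ contributes $1+1$, and the lines of slopes $1,2$ contribute $e^{2\pi i/3}+e^{4\pi i/3}=-1$ each. This matches one direction out of three orthogonal to $c$.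

**Step 1: the factors.** *This step fixes the finite groups and proves the two bounds on which everything rests.* For $j\ge1$ let $N_j=2j^2+1$ and let $p_j$ be primes with
$$\varepsilon_j:=\frac{2j^2}{p_j}\to0;$$
otherwise the $p_j$ are arbitrary. (They will be chosen specially only in the proof of Theorem 2(b).) Put $G_j=\mathbb F_{p_j}^{N_j}$ and
$$S_j=\{(y,xy,x^2y,\dots,x^{N_j-1}y):x,y\in\mathbb F_{p_j}\}\subset G_j .$$
Then $0\in S_j$, $-S_j=S_j$ (replace $y$ by $-y$), and $|S_j|\le p_j^2$. With $nS_j$ the $n$-fold sumset and $0S_j=\{0\}$,
$$|nS_j|\le p_j^{2n}. \tag{3}$$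

Let $\omega_j$ be the image on $S_j$ of the uniform probability on $\mathbb F_{p_j}^2\ni(x,y)$. For $0\ne c\in\mathbb F_{p_j}^{N_j}$, with coordinates numbered from $0$, let $q_c(x)=\sum_ic_ix^i$, a non-zero polynomial of degree at most $N_j-1$. Since $c\cdot(y,xy,\dots)=y\,q_c(x)$, and summing over $y$ gives $p_j$ if $q_c(x)=0$ and $0$ otherwise, the Fourier coefficient of $\omega_j$ at the character $v\mapsto e^{2\pi ic\cdot v/p_j}$ has modulus
$$\Big|p_j^{-2}\sum_x\sum_ye^{2\pi i\,yq_c(x)/p_j}\Big|=p_j^{-1}\#\{x:q_c(x)=0\}\le\frac{N_j-1}{p_j}=\varepsilon_j. \tag{4}$$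

Let $\ell_j(v)=\min\{n\ge0:v\in nS_j\}\in[0,\infty]$, the number of steps needed to reach $v$. Then $\ell_j(0)=0$; $\ell_j(-v)=\ell_j(v)$ since $-S_j=S_j$; and $\ell_j(v+w)\le\ell_j(v)+\ell_j(w)$ since $nS_j+mS_j=(n+m)S_j$. Because $0\in S_j$, the sets $nS_j$ increase with $n$, so $\ell_j(v)\le n\iff v\in nS_j$. In the example with $N=2$, $p=3$ the corresponding function is $0$ at the origin, $1$ on the six other points of $S$, and $2$ at $(0,1)$, $(0,2)$.

## The product group and its cost function

**Step 2: the function $f$.** *This step assembles the factors so that one step in factor $j$ costs $1/j$, and proves (B).* Let $G=\prod_jG_j$, a compact metrizable abelian group with normalized Haar measure. For $g\in G$ write $g^{(m)}=(g_1,\dots,g_m)\in G^{(m)}:=\prod_{j\le m}G_j$, and set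
$$f_m(g)=\max_{j\le m}\frac{\ell_j(g_j)}j,\qquad f(g)=\sup_mf_m(g)=\sup_j\frac{\ell_j(g_j)}j\in[0,\infty].$$
The functions $f_m$ and $f$ vanish at $0$, and they are symmetric and subadditive, since each $\ell_j$ is. The function $f_m$ depends only on $g^{(m)}$, so we may write $f_m(a)$ for $a\in G^{(m)}$.

**Lemma 5.** For every $c<\infty$ the set $\{f\le c\}$ is a closed null set.

**Proof.** For $c<0$ it is empty. For $c\ge0$, $f(g)\le c$ means $\ell_j(g_j)\le cj$ for all $j$, that is, $g\in\prod_j\lfloor cj\rfloor S_j$, a product of finite sets and hence closed. For $j\ge c$ we have $\lfloor cj\rfloor\le j^2$, so by (3)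
$$\frac{|\lfloor cj\rfloor S_j|}{|G_j|}\le p_j^{2j^2-N_j}=p_j^{-1}\le\frac12 .$$
Infinitely many factors are at most $\frac12$ and none exceeds $1$, so the Haar measure $\prod_j|\lfloor cj\rfloor S_j|/|G_j|$ is $0$. $\square$

For instance, $\{f\le1\}=S_1\times2S_2\times3S_3\times\cdots$. Its first two factors have at most $p_1^2$ of $p_1^3$ points and at most $p_2^4$ of $p_2^9$ points. This is why $N_j$ is quadratic in $j$: a budget $c$ buys $\lfloor cj\rfloor$ steps in factor $j$, eventually at most $j^2$ of them whatever $c$ is, and $j^2$ steps leave one dimension unfilled.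

**Step 3: the lattice.** *This step fixes the CSL of Theorem 1.* With this $f$, take $X=G\times\mathbb R$ with the product of Haar and Lebesgue measure, $H=L^2(X)=L^2(G)\otimes L^2(\mathbb R)$, which is separable, $\Sigma$ as in (2), and $\mathcal L=\mathcal L(\Sigma)$. It is a CSL by Lemma 3. Multiplication operators commute with every $1_B$, so $L^\infty(X)\subseteq\operatorname{Alg}\mathcal L$.

## Compact contractions converging to the identity

**Step 4a: the measures.** *This step proves (A).* For $k\ge0$ let $\mu_k$ be the product measure on $G$ equal to $\delta_0$ in the coordinates $j\le k$ and to $\omega_j$ in the coordinates $j>k$. It is supported on $P_k=\prod_{j\le k}\{0\}\times\prod_{j>k}S_j$. On $P_k$ we have $\ell_j(g_j)=0$ for $j\le k$ and $\ell_j(g_j)\le1$ for $j>k$, so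
$$f\le\sup_{j>k}\tfrac1j=\tfrac1{k+1}=h_k\quad\text{on }P_k. \tag{5}$$

Let $C_k$ be convolution by $\mu_k$ on $L^2(G)$, $(C_k\xi)(g')=\int\xi(g'-g)\,d\mu_k(g)$. It is an average of translations, so $\|C_k\|\le1$, and $C_k\chi=\hat\mu_k(\chi)\chi$ for characters $\chi$. A character is $\chi=(\chi_j)$ with only finitely many $\chi_j\ne1$, and $\hat\mu_k(\chi)$ is the product of the coefficients in the separate coordinates. Put $t(\chi)=\max\{j:\chi_j\ne1\}$ for $\chi\neq1$ and $t(1)=0$.

If $t(\chi)\le k$, then $\hat\mu_k(\chi)=1$, because $\delta_0$ has all coefficients $1$ and the remaining $\chi_j$ are trivial. So for each fixed $\chi$, $C_k\chi=\chi$ once $k\ge t(\chi)$. As the characters span a dense subspace and $\|C_k\|\le1$, $C_k\to I$ strongly.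

If $t(\chi)=j>k$, the coordinate $j$ contributes a factor of modulus at most $\varepsilon_j$ by (4), and the other factors have modulus at most $1$. So
$$|\hat\mu_k(\chi)|\le\varepsilon_j\qquad(t(\chi)=j>k). \tag{6}$$
Only finitely many characters have $t(\chi)\le j$, and $\varepsilon_j\to0$. Hence $\hat\mu_k\in c_0(\hat G)$, and the diagonal operator $C_k$ is compact.

**Step 4b: the operators $A_k$.** *This step adds the clock.* Moving in $G$ by $g\in P_k$ costs time at most $h_k$, and by (1) the operator $R_k$ lets more than $h_k$ of time pass. So put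
$$A_k=C_k\otimes R_k .$$
It is a contraction. It is compact: if $F$ has finite rank and is close to $C_k$ in norm, then $F\otimes R_k$ has finite rank and $\|(C_k-F)\otimes R_k\|\le\|C_k-F\|$. On elementary tensors $A_k(\xi\otimes\eta)=C_k\xi\otimes R_k\eta\to\xi\otimes\eta$; since $\|A_k\|\le1$, $A_k\to I$ strongly.

**Step 4c: $A_k\in\operatorname{Alg}\mathcal L$.** *This step writes $A_k$ as an average of translations $\tau_\sigma$, $\sigma\in\Sigma$, each followed by a multiplication operator.* Let $m_r(g',s')=\kappa_k(s',s'-r)$. By (1), $m_r=0$ unless $h_k<r<3h_k$, and $|m_r|\le h_k^{-1}$. For $\xi\in H$ we claim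
$$(A_k\xi)(g',s')=\int_{P_k}\int_{h_k}^{3h_k}m_r(g',s')\,\xi(g'-g,s'-r)\,dr\,d\mu_k(g). \tag{7}$$
By Minkowski's integral inequality the right side is in $L^2$ with norm at most $2h_k\cdot h_k^{-1}\|\xi\|=2\|\xi\|$, so it is bounded and linear in $\xi$. For $\xi=\xi_1\otimes\xi_2$ it equals $(C_k\xi_1)(g')\int\kappa_k(s',s'-r)\xi_2(s'-r)\,dr=(C_k\xi_1)(g')(R_k\xi_2)(s')$. Since sums of elementary tensors are dense, (7) follows.

Let $P\in\mathcal L$, $\xi\in PH$, $u\in P^\perp H$. The triple integral of $|m_r(x)||\xi(x-(g,r))||u(x)|$ over $x,r,g$ is at most $h_k^{-1}\cdot2h_k\|\xi\|\|u\|$ by Cauchy–Schwarz. So Fubini's theorem gives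
$$\langle A_k\xi,u\rangle=\int_{P_k}\int_{h_k}^{3h_k}\langle\tau_{(g,r)}\xi,\ \overline{m_r}\,u\rangle\,dr\,d\mu_k(g).$$
For $g\in P_k$ and $r\ge h_k$ we have $r\ge f(g)$ by (5), so $(g,r)\in\Sigma$ and $\tau_{(g,r)}\xi\in PH$. Since $P$ is a multiplication operator, it commutes with multiplication by $\overline{m_r}$, so $\overline{m_r}u\in P^\perp H$. The integrand is $0$. Hence $\langle A_k\xi,u\rangle=0$ for all such $\xi,u$, that is, $A_kPH\subseteq PH$.

**Step 4d: density.** *This step finishes part 1 of Theorem 1.* Let $T\in\operatorname{Alg}\mathcal L$. Then $A_kT\in K(H)\cap\operatorname{Alg}\mathcal L$, $\|A_kT\|\le\|T\|$, and $A_kT\to T$ strongly. So $A_kT\to T$ weak*. Part 1 is proved.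

## Band operators and the vanishing of $C_p$

Now we show $\operatorname{Alg}\mathcal L\cap C_p=\{0\}$. The obvious plan: for $A\in C_p\cap\operatorname{Alg}\mathcal L$ and $r\ge p/2$, the power $A^r$ is a Hilbert–Schmidt operator in $\operatorname{Alg}\mathcal L$, and a Hilbert–Schmidt operator there should vanish because $\Sigma$ is null. This gives $A^r=0$ and stops, since $A^r=0$ does not give $A=0$. The obstacle is real: $R_k$ moves its finitely many cells to the right, so $R_k$, and with it $A_k=C_k\otimes R_k$, is nilpotent. The power that does detect $B=0$ is $(B^*B)^r$, but $\operatorname{Alg}\mathcal L$ is not closed under adjoints.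

The way out is to forget the direction of time and remember only how far an operator moves mass in $G$. This information survives adjoints because $f$ is symmetric. It is finite if we first cut down to a bounded interval of time.

**Step 5a: the band spaces.** *This step defines a self-adjoint family which adds costs under multiplication.* For $a\in G^{(m)}$ let $E^m_a$ be the projection given by multiplication by the indicator of $\{(g,s):g^{(m)}=a\}$. For fixed $m$ these are finitely many projections with sum $I$. For $c\ge0$ let
$$\mathcal B_c=\{B\in B(H):E^m_aBE^m_b=0\text{ for all }m\text{ and all }a,b\in G^{(m)}\text{ with }f_m(a-b)>c\}.$$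

(i) $\mathcal B_c^*=\mathcal B_c$: if $f_m(a-b)>c$, then $f_m(b-a)>c$, so $E^m_aB^*E^m_b=(E^m_bBE^m_a)^*=0$.

(ii) $\mathcal B_c\mathcal B_d\subseteq\mathcal B_{c+d}$: we have $E^m_aB_1B_2E^m_b=\sum_{e}E^m_aB_1E^m_e\,E^m_eB_2E^m_b$, summed over $e\in G^{(m)}$. A non-zero term forces $f_m(a-e)\le c$ and $f_m(e-b)\le d$, hence $f_m(a-b)\le c+d$.

**Step 5b: Hilbert–Schmidt band operators vanish.** *This step is where the null sets enter.*

(iii) A Hilbert–Schmidt operator $K\in\mathcal B_c$ is $0$. Let $k(y,x)$ be its kernel, and write $g_x$ for the $G$-coordinate of $x\in X$. The operator $E^m_aKE^m_b$ has as kernel the restriction of $k$ to $\{(y,x):g_y^{(m)}=a,\ g_x^{(m)}=b\}$. So $k$ vanishes a.e. on each such set with $f_m(a-b)>c$. There are countably many triples $(m,a,b)$, so $k$ vanishes a.e. off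
$$\bigcap_m\{(y,x):f_m(g_y-g_x)\le c\}=\{(y,x):f(g_y-g_x)\le c\}.$$
For fixed $x$ the section of this set is $(g_x+\{f\le c\})\times\mathbb R$, which is null by Lemma 5. By Fubini the set is null, so $k=0$ a.e. and $K=0$.

**Step 5c: the algebra, cut to bounded time, consists of band operators.** *This step connects $\operatorname{Alg}\mathcal L$ with the spaces $\mathcal B_c$.*

(iv) Let $A\in\operatorname{Alg}\mathcal L$, $n\in\mathbb N$, and let $\varphi$ be multiplication by $1_{G\times(-n,n)}$. Then $B=\varphi A\varphi\in\mathcal B_{2n}$. Suppose $f_m(a-b)>2n$, and put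
$$V=\{g:g^{(m)}=a\}\times(-n,n),\qquad U=\{g:g^{(m)}=b\}\times(-n,n),$$
which are open. If $(g,s)\in V-U$, then $g^{(m)}=a-b$ and $s<2n$, so $f(g)\ge f_m(a-b)>2n>s$ and $(g,s)\notin\Sigma$. By Lemma 4, $E^m_aBE^m_b=1_VA1_U=0$.

**Step 5d: conclusion.** *This step takes the power that detects $B$.* Let $A\in\operatorname{Alg}\mathcal L\cap C_p$, $0<p<\infty$, and let $B=\varphi A\varphi\in C_p\cap\mathcal B_{2n}$ as in (iv). Choose $r\in\mathbb N$ with $4r\ge p$. The singular values of $(B^*B)^r$ are $s_i(B)^{2r}$, so $(B^*B)^r\in C_{p/2r}\subseteq C_2$. By (i) and (ii), $B^*B\in\mathcal B_{4n}$ and $(B^*B)^r\in\mathcal B_{4nr}$. By (iii), $(B^*B)^r=0$. As $B^*B\ge0$, this gives $B^*B=0$ and $B=0$.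

So $\varphi A\varphi=0$ for every $n$. As $n\to\infty$ we have $\varphi\to I$ strongly, hence $\varphi A\varphi\to A$ strongly, and $A=0$. Finite-rank operators lie in every $C_p$, so $\mathcal R_1(\mathcal L)=0$. This proves part 2 and Theorem 1. $\blacksquare$

The $\mathcal L$ just built satisfies both parts for *every* choice of primes with $\varepsilon_j\to0$. This freedom is what Theorem 2(b) exploits.

## Primes adapted to an ideal

**Proof of Theorem 2(b).** If $J=B(H)$, Theorem 1 applies directly. Otherwise $J\subseteq K(H)$ by Calkin's theorem. Choose $T\in J\setminus\bigcup_pC_p$ and put $\lambda_n=s_n(T)$. This is a non-increasing null sequence that lies in no $\ell^p$; in particular all $\lambda_n>0$. By Lemma 2, an operator $S$ with $s_n(S)\le\mathrm{const}\cdot\lambda_n$ lies in $J$. So the aim is to choose the primes so that the eigenvalues of $C_k$, listed suitably, are $O(\lambda_n)$.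

**Step 6a: $\lambda$ is often large.** *This step extracts from "in no $\ell^p$" what the choice of primes needs.* For every $\delta>0$ there are infinitely many $n$ with $\lambda_n\ge n^{-\delta}$. Otherwise $\lambda_n<n^{-\delta}$ eventually, so $\lambda_n^{2/\delta}<n^{-2}$ eventually and $\lambda\in\ell^{2/\delta}$, a contradiction.

**Step 6b: the primes.** *This step achieves $\varepsilon_j\le\lambda_{M_j}$, where $M_j$ counts the characters with $t(\chi)\le j$.* Let $M_0=1$, $M_j=\prod_{i\le j}|G_i|=\prod_{i\le j}p_i^{N_i}$ and $\delta_j=\frac1{2N_j}$. Suppose $M_{j-1}$ is known. Take a large $n$ with $\lambda_n\ge n^{-\delta_j}$ and put $x=(n/M_{j-1})^{1/N_j}$, with $n$ so large that $x\ge2$. By Bertrand's postulate, applied to the integer $\lfloor x/2\rfloor\ge1$, there is a prime $p_j$ with $\lfloor x/2\rfloor<p_j\le2\lfloor x/2\rfloor\le x$. Since $p_j\ge\lfloor x/2\rfloor+1>x/2$, we have $x/2<p_j\le x$, hence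
$$M_j=M_{j-1}p_j^{N_j}\le M_{j-1}x^{N_j}=n<M_{j-1}(2p_j)^{N_j}.$$
As $\lambda$ is non-increasing and $N_j\delta_j=\frac12$,
$$\lambda_{M_j}\ge\lambda_n\ge n^{-\delta_j}\ge M_{j-1}^{-\delta_j}(2p_j)^{-1/2}\ge\frac{2j^2}{p_j}=\varepsilon_j. \tag{8}$$
The last inequality is equivalent to $p_j^{1/2}\ge2\sqrt2\,j^2M_{j-1}^{\delta_j}$. It holds if $n$ was chosen large enough, because $p_j>x/2$ and $x\to\infty$ as $n\to\infty$, while $j$ and $M_{j-1}$ are fixed. The $M_j$ increase strictly to infinity, so $\varepsilon_j\le\lambda_{M_j}\to0$. These primes are admissible in Step 1, and Theorem 1 and its proof apply.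

**Step 6c: $C_k\in J$.** *This step compares eigenvalues with $\lambda_n$.* Enumerate $\hat G$ with $t(\chi)$ non-decreasing. Exactly $M_j$ characters satisfy $t(\chi)\le j$. Hence if $j>k$ and $M_{j-1}<n\le M_j$, the $n$-th character $\chi$ has $t(\chi)=j$, and by (6) and (8)
$$|\hat\mu_k(\chi)|\le\varepsilon_j\le\lambda_{M_j}\le\lambda_n .$$
For $n\le M_k$, $|\hat\mu_k(\chi)|\le1\le\lambda_n/\lambda_{M_k}$. So the $n$-th eigenvalue $d_n$ of $C_k$ satisfies $|d_n|\le c\lambda_n$ for all $n$, with $c=\max(1,1/\lambda_{M_k})$. Removing the first $n-1$ diagonal entries changes $C_k$ by an operator of rank less than $n$. So $s_n(C_k)\le\sup_{i\ge n}|d_i|\le c\lambda_n$, since $\lambda$ is non-increasing. Hence $C_k\in J$.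

**Step 6d: $A_k\in J$.** *This step brings the clock back in.* Write $R_k=\sum_iu_i\otimes v_i^*$, a finite sum ($u_i=e_{i+2}$, $v_i=e_i$). Let $V_i,W_i:L^2(G)\to H$ be $V_i\xi=\xi\otimes u_i$ and $W_i\xi=\xi\otimes v_i$. Then $W_i^*(\xi\otimes\eta)=\langle\eta,v_i\rangle\xi$, so $V_iC_kW_i^*(\xi\otimes\eta)=\langle\eta,v_i\rangle\,C_k\xi\otimes u_i$, and
$$A_k=\sum_iV_iC_kW_i^* .$$
Each summand has $s_n(V_iC_kW_i^*)\le s_n(C_k)\le c\lambda_n$, so it lies in $J$ by Lemma 2. Hence $A_k\in J$.

For $T\in\operatorname{Alg}\mathcal L$ we have $A_kT\in J\cap\operatorname{Alg}\mathcal L$ and, by Step 4d, $A_kT\to T$ weak*. So $J\cap\operatorname{Alg}\mathcal L$ is weak* dense and contains the contractions $A_k\to I$. Step 5 gives $\operatorname{Alg}\mathcal L\cap C_p=0$ for all $p<\infty$, so $\mathcal R_1(\mathcal L)=0$. $\blacksquare$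

## Complete ideal norms

**Proof of Theorem 2(c).** The hypotheses of (a) and (b) exclude each other. We must show that one of them holds: if $J\not\subseteq C_p$ for every $p<\infty$, then $J\not\subseteq\bigcup_pC_p$. If $J=B(H)$, this is clear since $I\in J$. So let $J\subseteq K(H)$. The idea is to add up witnesses against each $C_k$ with all terms positive, so that none is canceled.

**Step 7a: the norm of $J$ dominates the operator norm.** *This ensures that a sum in $J$ is also the sum as operators.* If $u,v,u',v'$ are unit vectors, there are unitaries with $u\otimes v^*=Y(u'\otimes v'^*)Z$ and vice versa, so all these rank-one operators have the same norm $\kappa>0$ in $J$. For $T\in J$ and unit vectors $x,y$,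
$$(y\otimes y^*)\,T\,(x\otimes x^*)=\langle Tx,y\rangle\,y\otimes x^*,$$
so $\kappa|\langle Tx,y\rangle|\le\|T\|_J$. Hence $\|T\|\le\kappa^{-1}\|T\|_J$.

**Step 7b: one operator outside all $C_k$.** *This step produces the element of $J\setminus\bigcup_pC_p$.* For $k\in\mathbb N$ choose $T_k\in J\setminus C_k$, and let $D_k=\operatorname{diag}(s_n(T_k))$ in one fixed orthonormal basis. By Lemma 2, $D_k=X_kT_kY_k$ with contractions $X_k,Y_k$, so $D_k\in J$; and $D_k\ne0$. By completeness the series
$$D=\sum_k2^{-k}\frac{D_k}{\|D_k\|_J}$$
converges in $J$, and by Step 7a it converges to the same operator in operator norm. So $D$ is diagonal with non-negative, non-increasing entries, which are its singular values, and $s_n(D)\ge2^{-k}s_n(T_k)/\|D_k\|_J$ for every $k$ and $n$. Since $T_k\notin C_k$, $D\notin C_k$ for every $k$. As the classes increase with $p$, $D\in J\setminus\bigcup_pC_p$. So exactly one of (a), (b) applies.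

**Step 7c: the equivalence.** *This step reads off the criterion.* If $J\subseteq C_p$ for some $p<\infty$, the implication "density of $J\cap\operatorname{Alg}\mathcal L$ implies density of $\mathcal R_1(\mathcal L)$" holds for all CSLs by (a). If not, (b) gives a CSL with $J\cap\operatorname{Alg}\mathcal L$ weak* dense and $\mathcal R_1(\mathcal L)=0$, which is not weak* dense because $I\in\operatorname{Alg}\mathcal L$. $\blacksquare$
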